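# Left Jordan derivations of Banach algebras take values in the radical

## 1. The guess $d(A)\subseteq\operatorname{rad}(A)$, tested by hand

The answer that one would first guess is: *in the Jacobson radical*. The question is where a linear map can take its values if it treats squares the way a derivative does, with the coefficient written on the left.

**Definition.** Let $A$ be a complex Banach algebra. A linear map $d:A\to A$ is a *linear left Jordan derivation* (also: Jordan left derivation) if
$$d(x^2)=2x\,d(x)\qquad\text{for all }x\in A .$$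
No continuity of $d$ is assumed. We write $\operatorname{rad}(A)$ for the Jacobson radical of $A$, and often $dx$ for $d(x)$.

Why guess the radical? If $A$ is commutative, replace $x$ by $x+y$ in the rule and subtract the rules for $x$ and $y$. This gives $2d(xy)=2x\,dy+2y\,dx$, so $d$ is a derivation. A theorem of Thomas, recalled in Section 2, says that every derivation of a commutative Banach algebra, continuous or not, maps into the radical. So the guess is right for commutative $A$. That $d(A)\subseteq\operatorname{rad}(A)$ holds for every Banach algebra $A$ is recorded as a conjecture of Vukman in the survey "Certain Types Of Derivations In Rings: A Survey". We test it first.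

*Example 1 (matrices).* Let $e=e^2$. Then $d(e)=2e\,d(e)$. Multiplying by $e$ on the left gives $e\,d(e)=2e\,d(e)$, so $e\,d(e)=0$ and then $d(e)=0$. So $d$ kills all idempotents. In $M_n(\mathbb C)$ the matrices $E_{ii}$ and $E_{ii}+E_{ij}$ ($i\ne j$) are idempotents, and they span. Hence $d=0$ on $M_n(\mathbb C)$, in agreement with $\operatorname{rad}(M_n(\mathbb C))=0$.

*Example 2 (continuous functions).* Let $A=C[0,1]$ and $t\in[0,1]$. If $f\ge0$ and $f(t)=0$, then $f=g^2$ with $g=\sqrt f$, and $(df)(t)=2g(t)\,(dg)(t)=0$. Every $f$ with $f(t)=0$ is a combination of four such functions (positive and negative parts of the real and imaginary parts). Also $d(1)=2d(1)$, so $d(1)=0$. Hence $(df)(t)=0$ for all $f$ and $t$, that is, $d=0$. Again $\operatorname{rad}(A)=0$.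

*Example 3 (dual numbers).* Let $A=\mathbb C1\oplus\mathbb Cx$ with $x^2=0$, so that $\operatorname{rad}(A)=\mathbb Cx$. Put $d(\alpha+\beta x)=\beta x$. Then
$$d\big((\alpha+\beta x)(\gamma+\delta x)\big)=(\alpha\delta+\beta\gamma)x=(\alpha+\beta x)\,\delta x+(\gamma+\delta x)\,\beta x ,$$
so $d$ is a derivation of a commutative algebra, hence a left Jordan derivation, and $d(A)=\operatorname{rad}(A)\ne0$. On the same algebra let $g(\alpha+\beta x)=\beta1$. Then
$$g\big((\alpha+\beta x)^2\big)-2(\alpha+\beta x)\,g(\alpha+\beta x)=2\alpha\beta-2(\alpha+\beta x)\beta=-2\beta^2x .$$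
So $g$ obeys the square rule up to the radical, but $g(x)=1\notin\operatorname{rad}(A)$. The rule has to hold exactly.

*Example 4 (a discontinuous one).* Let $V$ be an infinite-dimensional Banach space with zero product, and let $A=\mathbb C1\oplus V$ with $\|\alpha+v\|=|\alpha|+\|v\|$. Then $\operatorname{rad}(A)=V$. Let $f$ be a discontinuous linear functional on $V$, let $0\neq v_0\in V$, and put $d(\alpha+v)=f(v)v_0$. Then $d((\alpha+v)^2)=d(\alpha^2+2\alpha v)=2\alpha f(v)v_0=2(\alpha+v)f(v)v_0$. So $d$ is a discontinuous left Jordan derivation, with values in the radical.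

*Example 5 (a noncommutative one).* Let $A$ have basis $1,p,q,pq,z$ with $p^2=q^2=0$ and $qp=-pq$, all other products of two of $p,q,pq,z$ being zero. The span $R$ of $p,q,pq,z$ satisfies $R^3=0$, so the product is associative and $R=\operatorname{rad}(A)$. Let $d(pq)=z$ and let $d$ be zero on $1,p,q,z$. For $x=\alpha+v+\beta pq+\gamma z$ with $v\in\operatorname{span}(p,q)$ we have $v^2=0$, so $x^2=\alpha^2+2\alpha v+2\alpha\beta pq+2\alpha\gamma z$. Thus $d(x^2)=2\alpha\beta z$, and $2x\,dx=2x\,\beta z=2\alpha\beta z$. So $d$ is a left Jordan derivation with values in the radical. It is not a derivation: $dp=dq=0$, but $d(pq)=z\neq0$.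

*Example 6 (completeness matters).* On $A=\mathbb C[x]$, which is not a Banach algebra, $d(p)=p'$ satisfies the rule. The intersection of the ideals $(x-\lambda)$ is $0$, so $\operatorname{rad}(A)=0$ and the guess fails. Algebra alone cannot prove it.

The guess survives every test made on a Banach algebra. It is correct.

**Theorem 1.** *Let $A$ be a complex Banach algebra and $d:A\to A$ a (possibly discontinuous) linear map with $d(x^2)=2x\,d(x)$ for all $x$. Then $d(A)\subseteq\operatorname{rad}(A)$.*

Variants and sharpness form Theorem 2, in Section 10.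

## 2. Simple modules, separating spaces, and the theorems used

We write $[x,y]=xy-yx$ and $x\circ y=xy+yx$. A product of subspaces means the linear span of the products; closures are taken only where a bar is written.

**Radical.** For unital $A$, $\operatorname{rad}(A)$ is the set of $x$ with $xX=0$ for every simple left $A$-module $X$. The annihilators of simple modules are the primitive ideals, so $\operatorname{rad}(A)$ is the intersection of the primitive ideals. If $\dim X=1$, then each $a$ acts on $X$ as a scalar $\varphi(a)$, where $\varphi$ is a character (a nonzero homomorphism $A\to\mathbb C$), and the annihilator is $\ker\varphi$. Characters of Banach algebras are continuous.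

**Density.** If $X$ is a simple left module over a complex Banach algebra $A$, then $\operatorname{End}_A(X)=\mathbb C$. Jacobson's theorem then says: for linearly independent $\xi_1,\dots,\xi_n\in X$ and any $\eta_1,\dots,\eta_n\in X$ there is $y\in A$ with $y\xi_i=\eta_i$ for all $i$ (Bonsall–Duncan, *Complete Normed Algebras*, §§24–25).

**Thomas' theorem.** Every derivation, possibly discontinuous, on a commutative Banach algebra maps into the radical (M. P. Thomas, Ann. of Math. 128 (1988), 435–460).

**Separating space.** For a linear map $U:X\to Y$ of Banach spaces,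
$$\mathfrak S=\{s\in Y:\ \text{there are } a_n\to0 \text{ in } X \text{ with } Ua_n\to s\}.$$
This is a closed linear subspace of $Y$, and by the closed graph theorem $U$ is continuous exactly when $\mathfrak S=0$. In Example 4 every limit of values of $d$ lies in $\mathbb Cv_0$. Since $f$ is discontinuous there are $v_n\to0$ with $f(v_n)=1$, so $v_0\in\mathfrak S$. Thus $\mathfrak S=\mathbb Cv_0$ there.

**Stability lemma.** Let $U:X\to Y$ be linear between Banach spaces, with separating space $\mathfrak S$. Let $T_n\in B(X)$ and $R_n\in B(Y)$ be such that each $UT_n-R_nU$ is continuous. Then there is $n_0$ with $\overline{R_1\cdots R_n\mathfrak S}=\overline{R_1\cdots R_{n_0}\mathfrak S}$ for all $n\ge n_0$ (A. M. Sinclair, *Automatic Continuity of Linear Operators*, Lemma 1.6).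

**Reduction to unital algebras.** This lets us shift elements by scalars. If $A$ has no unit, extend $d$ to $A^\#=A\oplus\mathbb C1$ by $d(1)=0$. Then
$$d\big((x+\lambda)^2\big)=d(x^2)+2\lambda\,dx=2(x+\lambda)\,dx=2(x+\lambda)\,d(x+\lambda).$$
So the extension is a left Jordan derivation. Since $\operatorname{rad}(A)=A\cap\operatorname{rad}(A^\#)$, Theorem 1 for $A^\#$ gives it for $A$. From now on $A$ is unital and nonzero. Then $d(1)=2d(1)$, so
$$d(1)=0 .$$

## 3. Polarizing the square rule

We will need the identities below for $d$, and once also for maps into a module, so we derive them in that generality. Let $A$ be a unital complex algebra, $E$ a left $A$-module on which $1$ acts as the identity, and $\varepsilon:A\to E$ linear with $\varepsilon(x^2)=2x\,\varepsilon(x)$. The case $E=A$, $\varepsilon=d$ is our map. Again $\varepsilon(1)=0$. Only left multiplication of values of $\varepsilon$ by elements of $A$ is used.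

**Step 1: Jordan products.** Replacing $x$ by $x+y$ gives
$$\varepsilon(x\circ y)=2x\,\varepsilon(y)+2y\,\varepsilon(x).\tag{1}$$

**Step 2: the products $xyx$.** The purpose is to reach a genuinely noncommutative word. We have $2xyx=x\circ(x\circ y)-x^2\circ y$, since $x\circ(x\circ y)=x^2y+2xyx+yx^2$. By (1),
$$2\varepsilon(xyx)=2x\big(2x\,\varepsilon(y)+2y\,\varepsilon(x)\big)+2(xy+yx)\varepsilon(x)-2x^2\varepsilon(y)-4yx\,\varepsilon(x),$$
and therefore
$$\varepsilon(xyx)=x^2\varepsilon(y)+3xy\,\varepsilon(x)-yx\,\varepsilon(x).\tag{2}$$
Replacing $x$ by $x+z$ and keeping the mixed terms,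
$$\varepsilon(xyz+zyx)=(xz+zx)\varepsilon(y)+3xy\,\varepsilon(z)+3zy\,\varepsilon(x)-yx\,\varepsilon(z)-yz\,\varepsilon(x).\tag{3}$$

**Step 3: an identity in which no value at a product occurs.** The point is that for $z=xy$ the left side of (3) can be computed in a second way. It equals
$$\varepsilon\big((xy)^2\big)+\varepsilon(xy^2x)=2xy\,\varepsilon(xy)+2x^2y\,\varepsilon(y)+3xy^2\varepsilon(x)-y^2x\,\varepsilon(x),$$
by the square rule and (2). The right side of (3) is
$$(x^2y+xyx)\varepsilon(y)+3xy\,\varepsilon(xy)+3xy^2\varepsilon(x)-yx\,\varepsilon(xy)-yxy\,\varepsilon(x).$$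
Subtracting, and using $x^2y-xyx=x[x,y]$ and $yxy-y^2x=y[x,y]$, we get
$$[x,y]\,\varepsilon(xy)=x[x,y]\,\varepsilon(y)+y[x,y]\,\varepsilon(x).$$
Replace $y$ by $x+y$. The commutator does not change, and the new identity minus the old one is $[x,y]\,\varepsilon(x^2)=x[x,y]\,\varepsilon(x)+x[x,y]\,\varepsilon(x)$. Since $\varepsilon(x^2)=2x\,\varepsilon(x)$, this says $2[x,y]x\,\varepsilon(x)=2x[x,y]\,\varepsilon(x)$, that is,
$$[x,[x,y]]\,\varepsilon(x)=0\qquad(x,y\in A).\tag{4}$$

**Step 4: values at double commutators and at triple products.** These two formulas will be used for bookkeeping. Since $[a,[a,y]]=a^2\circ y-2aya$, (1) and (2) give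
$$\varepsilon([a,[a,y]])=2a^2\varepsilon(y)+4ya\,\varepsilon(a)-2a^2\varepsilon(y)-6ay\,\varepsilon(a)+2ya\,\varepsilon(a),$$
that is,
$$\varepsilon([a,[a,y]])=-6[a,y]\,\varepsilon(a).\tag{5}$$
Next,
$$2xyz=(xy)\circ z-(zx)\circ y+(yz)\circ x ,\tag{6}$$
because the right side is $xyz+zxy-zxy-yzx+yzx+xyz$. Applying (1) to each term of (6),
$$\varepsilon(xyz)=xy\,\varepsilon(z)+z\,\varepsilon(xy)-zx\,\varepsilon(y)-y\,\varepsilon(zx)+yz\,\varepsilon(x)+x\,\varepsilon(yz).\tag{7}$$

## 4. Simple modules of dimension at least two

By Section 2 we must show $d(A)X=0$ for every simple module $X$. Let $\dim X\ge2$. Example 1 suggests using idempotents. Density does give elements $y$ that act like an idempotent matrix on finitely many vectors. But such a $y$ need not satisfy $y^2=y$ in $A$. We do not know that $d$ respects the annihilator of $X$, so we cannot pass to the image of $A$ in the operators on $X$, and $d(y^2-y)$ is uncontrolled. Identity (4) avoids this: it involves only the way $x$ and $y$ act on the vector $\varepsilon(x)$.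

**Proposition 3.** *Let $A$ be any unital complex algebra, $X$ a simple left $A$-module with $\operatorname{End}_A(X)=\mathbb C$ and $\dim X\ge2$. Then every linear $\varepsilon:A\to X$ with $\varepsilon(x^2)=2x\,\varepsilon(x)$ is zero.*

**Step 1: if $\varepsilon(x)\ne0$, then $(x-\lambda)^2X=0$ for some $\lambda\in\mathbb C$.** The purpose is to show that $\varepsilon$ lives on very special elements only. Let $v=\varepsilon(x)\ne0$. By (4),
$$x^2yv-2x\,y\,xv+y\,x^2v=0\qquad\text{for all }y\in A.\tag{8}$$

Suppose $v,xv,x^2v$ are linearly independent. By density there is $y$ with $yv=0$, $y\,xv=0$, $y\,x^2v=v$. Then (8) reads $v=0$, a contradiction.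

Suppose $v,xv$ are independent and $x^2v=\alpha v+\beta xv$. By density $p=yv$ and $q=y\,xv$ can be prescribed arbitrarily, so $x^2p-2xq+\alpha p+\beta q=0$ for all $p,q\in X$. With $p=0$ we get $xq=\tfrac\beta2q$ for all $q$. So $x$ acts as a scalar, and $v,xv$ are dependent, a contradiction.

Hence $xv=\lambda v$ for some $\lambda$, and (8) becomes $(x-\lambda)^2yv=0$ for all $y$. Since $Av=X$ by simplicity, $(x-\lambda)^2X=0$. In particular $x$ has no eigenvalue on $X$ other than $\lambda$.

**Step 2: there are too many such elements.** The purpose is to contradict Step 1 by perturbing. Suppose $\varepsilon(x_0)\ne0$. By Step 1 and $\varepsilon(1)=0$ we may subtract a scalar from $x_0$ without changing $\varepsilon(x_0)$, so assume $x_0^2X=0$. For every $y\in A$, the vector $\varepsilon(y+tx_0)=\varepsilon(y)+t\,\varepsilon(x_0)$ is nonzero for all but at most one $t\in\mathbb C$. For such $t$, Step 1 allows $y+tx_0$ only one eigenvalue on $X$.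

If $x_0X=0$, take independent $\xi_1,\xi_2$ and $y$ with $y\xi_1=0$, $y\xi_2=\xi_2$. Then $y+tx_0$ has the eigenvalues $0$ and $1$, a contradiction.

If $x_0X\ne0$, choose $\zeta$ with $\eta=x_0\zeta\ne0$. Then $x_0\eta=0$, so $\zeta$ is not a multiple of $\eta$, and $\zeta,\eta$ are independent. Choose $y$ with $y\zeta=0$, $y\eta=\eta$. Now $y+tx_0$ maps $\zeta\mapsto t\eta$ and $\eta\mapsto\eta$. So $\zeta-t\eta$ is an eigenvector for $0$ and $\eta$ is one for $1$, a contradiction. Hence $\varepsilon=0$. $\square$

Back to our Banach algebra: for a simple $X$ with $\dim X\ge2$ and $\xi\in X$, the map $\varepsilon(x)=d(x)\xi$ satisfies $\varepsilon(x^2)=2x\,\varepsilon(x)$, and $\operatorname{End}_A(X)=\mathbb C$. So Proposition 3 gives $d(A)\xi=0$. Therefore $d(A)$ lies in every primitive ideal belonging to a simple module of dimension at least $2$. What remains is to show $\varphi\circ d=0$ for every character $\varphi$.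

## 5. Point derivations at characters, and why the commutator ideal is not enough

Let $\varphi$ be a character and $\delta=\varphi\circ d$. Applying $\varphi$ to the rule gives $\delta(x^2)=2\varphi(x)\delta(x)$ and nothing more. This is no contradiction, even on a Banach algebra: on $C^1[0,1]$ with norm $\|f\|_\infty+\|f'\|_\infty$, take $\varphi(f)=f(0)$ and $\delta(f)=f'(0)$. So $d$ must be used as a map of $A$ into itself that can be iterated.

The sensible plan is to reduce to Thomas' theorem. We look for a *closed* two-sided ideal $I\subseteq\ker\varphi$ with $A/I$ commutative and $d(I)\subseteq I$. Given such an $I$, the map $d$ induces a linear map on the commutative Banach algebra $A/I$, which by (1) is a derivation. Thomas' theorem puts its range in $\operatorname{rad}(A/I)\subseteq\ker\varphi/I$. Hence $\varphi\circ d=0$.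

The first candidate is the closed ideal generated by all commutators: $\varphi$ kills it, and the quotient is commutative. The attempt stops at invariance. Identity (1) treats $x$ and $y$ symmetrically and gives no value of $d$ at $[x,y]$. In fact invariance can fail. In Example 5 the commutator ideal is $\mathbb C\,pq$, since $[p,q]=2pq$ and all other commutators of basis elements that are not equal to $\pm2pq$ vanish. But $d(pq)=z\notin\mathbb C\,pq$.

So the ideal has to be built from $d$ and $\varphi$ rather than from $A$ alone. We argue by contradiction.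

**Standing assumption for Sections 6–9.** $\varphi$ is a character of $A$, $M=\ker\varphi$ (a closed ideal), $\delta=\varphi\circ d$, and $\delta\neq0$.

The gain is that if $\delta(a)\ne0$, then $d(a)\in\delta(a)1+M$ is a nonzero scalar plus an element of $M$, and in $A/M^n$ it is a nonzero scalar plus a nilpotent element, hence invertible. There (4) can be cancelled.

## 6. Powers of $M$ and a Taylor homomorphism to $\mathbb C[[X]]$

This section constructs an ideal $Q\subseteq M$ with $d(Q)\subseteq Q$ and $A/Q$ commutative. It has every property wanted except closedness. Put $M^0=A$.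

**Step 1: $d(M^n)\subseteq M^{n-2}$ for $n\ge2$.** This controls how much $d$ lowers the order of vanishing. For $n=2$ there is nothing to prove. Let $n\ge3$ and assume the claim for smaller exponents. $M^n$ is spanned by the products $xyz$ with $x,y\in M$, $z\in M^{n-2}$. We go through the terms of (7).

* $xy\,dz$: if $n\ge4$, then $dz\in M^{n-4}$ by induction; if $n=3$, then $dz\in A$. So $xy\,dz\in M^{2+\max(n-4,0)}\subseteq M^{n-2}$.
* $z\,d(xy)\in M^{n-2}A=M^{n-2}$.
* $zx\,dy$ and $yz\,dx$ lie in $M^{n-1}A=M^{n-1}\subseteq M^{n-2}$.
* $y\,d(zx)$ and $x\,d(yz)$: here $zx,yz\in M^{n-1}$ with $n-1\ge2$, so by induction these terms lie in $M\cdot M^{n-3}=M^{n-2}$.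

**Step 2: $[A,A]\subseteq N:=\bigcap_nM^n$.** This gives commutativity. First let $\delta(a)\ne0$, and let $n\ge2$. As just explained, $d(a)$ is invertible modulo $M^n$, so (4) yields $[a,[a,y]]\in M^n$. This holds for all $n$. Now (5) and Step 1 give
$$-6[a,y]\,d(a)=d([a,[a,y]])\in M^{n-2}.$$
Since $d(a)$ is also invertible modulo $M^{n-2}$ (trivially if $n=2$), $[a,y]\in M^{n-2}$ for all $n\ge2$. So $[a,A]\subseteq N$. If $\delta(a)=0$, take $a_0$ with $\delta(a_0)\ne0$. Then $\delta(a+a_0)\ne0$, and $[a,y]=[a+a_0,y]-[a_0,y]\in N$.

**Step 3: the Taylor homomorphism.** The purpose is to replace $N$ by an ideal modulo which one can cancel. $N\subseteq M$ is a two-sided ideal, and $d(N)\subseteq N$ by Step 1. So $d$ induces $\bar d$ on the commutative algebra $A/N$. By (1), $2\bar d(xy)=2x\bar dy+2y\bar dx$, so $\bar d$ is a derivation. Since $\varphi$ factors through $A/N$, Leibniz' rule gives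
$$\varphi\big(d^n(xy)\big)=\sum_{k=0}^n\binom nk\varphi(d^kx)\,\varphi(d^{n-k}y).$$
Hence
$$\theta:A\to\mathbb C[[X]],\qquad\theta(x)=\sum_{n\ge0}\frac{\varphi(d^nx)}{n!}X^n$$
is a homomorphism. Shifting the index shows $\theta(dx)=\theta(x)'$. (On $\mathbb C[x]$, with $d$ the derivative and $\varphi(p)=p(0)$, this formula sends $p$ to its own Taylor series at $0$.)

**Definition.** A proper two-sided ideal $Q$ is *completely prime* if $xy\in Q$ implies $x\in Q$ or $y\in Q$. For example, the kernel of a unital homomorphism into a domain is completely prime. The zero ideal of $M_2(\mathbb C)$ is not, since $E_{11}E_{22}=0$.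

Let $Q=\ker\theta$. We collect its properties.

* $[A,A]\subseteq N\subseteq Q\subseteq M$: we have $N\subseteq Q$ because $d^nN\subseteq N\subseteq M$, and $Q\subseteq M$ because the constant term of $\theta(x)$ is $\varphi(x)$.
* $d(Q)\subseteq Q$, because $\theta(dx)=\theta(x)'$.
* $Q$ is completely prime, because $\theta(1)=1$ and $\mathbb C[[X]]$ is a domain. So products of finitely many elements outside $Q$ are outside $Q$.
* There are $a$ with $d(a)\notin Q$: any $a$ with $\delta(a)\ne0$ has $d(a)\notin M\supseteq Q$.

To use Thomas' theorem we need a closed ideal. The closure $\overline Q$ lies in $M$, since $M$ is closed. But if $q_n\in Q$ and $q_n\to q$, the elements $d(q_n)\in Q$ need not converge to $d(q)$ when $d$ is discontinuous. The obstruction is measured by the separating space of $d$,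
$$S=\{s\in A:\text{ there are }a_n\to0\text{ with }d(a_n)\to s\}.$$
This closed subspace is a *left ideal*: if $a_n\to0$, $da_n\to s$ and $x\in A$, then $x\circ a_n\to0$, and by (1) $d(x\circ a_n)=2x\,da_n+2a_n\,dx\to2xs$. We distinguish whether $S\subseteq Q$ or not.

## 7. The case $S\subseteq Q$: the closure of $Q$ is invariant

**Step 1: $a\mapsto d(a)+S$ is a continuous map $A\to A/S$.** This says that $S$ is all that prevents continuity. By the closed graph theorem it suffices to take $a_n\to0$ with $d(a_n)+S\to z+S$ and to show $z\in S$. By definition of the quotient norm there are $s_n\in S$ with $d(a_n)-s_n\to z$. As $s_n\in S$, there are $a_n'$ with $\|a_n'\|<1/n$ and $\|d(a_n')-s_n\|<1/n$. Then $a_n-a_n'\to0$ and $d(a_n-a_n')=(d(a_n)-s_n)-(d(a_n')-s_n)\to z$. So $z\in S$.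

**Step 2: $d(\overline Q)\subseteq\overline Q$.** This provides the closed invariant ideal. Let $q:A\to A/\overline Q$ be the quotient map. Since $S\subseteq Q\subseteq\overline Q$, the map $q\circ d$ factors through the map of Step 1, followed by the continuous map $A/S\to A/\overline Q$. So $q\circ d$ is continuous. It vanishes on $Q$, because $d(Q)\subseteq Q$, hence on $\overline Q$.

**Step 3: contradiction.** Here we carry out the plan of Section 5 with $I=\overline Q$. This is a closed two-sided ideal contained in $M$, $A/\overline Q$ is a commutative Banach algebra, and $d$ induces a derivation on it by (1). By Thomas' theorem the range of that derivation lies in $\operatorname{rad}(A/\overline Q)$, which is contained in $M/\overline Q$, the kernel of the character induced by $\varphi$. Hence $\varphi\circ d=0$, contrary to $\delta\ne0$.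

## 8. The case $S\not\subseteq Q$: an annihilator ideal with cancellation

Now $\overline Q$ is of no use. But annihilators are closed for free, and $S$ supplies something to annihilate. We look for a closed ideal of the form $\{u:uA\,eS=0\}$. The element $e$ is chosen so that multiplying $eS$ further by elements outside $Q$ loses nothing.

**Step 1: a stable element.** *There is $e\notin Q$ with $\overline{exS}=\overline{eS}$ for all $x\notin Q$.* Suppose not. Then for every $e\notin Q$ there is $x\notin Q$ with $\overline{exS}\ne\overline{eS}$. Start with $e=1$ to find $x_1$, continue with $e=x_1$ to find $x_2$, then with $e=x_1x_2$, and so on. Each product $x_1\cdots x_n$ is outside $Q$ because $Q$ is completely prime. We obtain $x_1,x_2,\dots\notin Q$ with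
$$\overline{x_1\cdots x_nS}\ne\overline{x_1\cdots x_{n-1}S}\qquad\text{for all }n .$$
Apply the stability lemma with $U=d$, $T_ny=x_n\circ y$, $R_ny=2x_ny$. By (1), $dT_ny-R_ndy=2y\,dx_n$, which is continuous in $y$. And $R_1\cdots R_nS=2^nx_1\cdots x_nS=x_1\cdots x_nS$. So the closures must become constant, a contradiction.

Fix such an $e$ and put
$$L=\{u\in A:\ uAeS=0\}.$$
$L$ is closed, as an intersection of kernels of continuous maps $u\mapsto ures$. It is a two-sided ideal: for $w\in A$ we have $wu\,AeS=0$ and $uw\,AeS\subseteq uAeS=0$.

**Step 2: $L\subseteq Q$.** This will give $L\subseteq M$. Pick $s\in S\setminus Q$. If $u\in L$, then $u\cdot es=0\in Q$, while $es\notin Q$. So $u\in Q$.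

**Step 3: cancellation.** *If $J$ is a two-sided ideal with $J\not\subseteq Q$, and $uJ\subseteq L$, then $u\in L$.* This is our main device for proving membership in $L$; we shall refer to it as *cancellation of $J$*. Pick $j\in J\setminus Q$ and put $x=je\notin Q$. For $r\in A$ we have $rej\in J$, so $urej\in L$ and
$$ur\cdot exS=(urej)\,eS=0 .$$
By continuity of multiplication $ur\,\overline{exS}=0$. Since $\overline{exS}=\overline{eS}$, it follows that $ur\,eS=0$. As $r$ was arbitrary, $u\in L$.

**Step 4: a weak invariance.** *Let $J_0=AeSA$. This is a two-sided ideal with $J_0\not\subseteq Q$. If $u\in L$, then*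
$$uJ_0=0\qquad\text{and}\qquad J_0^3\,d(u)\,J_0=0.\tag{9}$$
This is the information on $d(L)$ that can be had before we know that $A/L$ is commutative. With $s\in S\setminus Q$ as in Step 2, $es\in J_0\setminus Q$. The equation $uJ_0=0$ is the definition of $L$. For $p,q\in J_0$ we have $up=uq=0$, hence also $puq=qup=0$. So (3) with $x=p$, $y=u$, $z=q$ reads
$$0=(p\circ q)\,d(u)+3pu\,d(q)+3qu\,d(p).$$
Multiply on the right by $k\in J_0$. Since $d(q)k,\ d(p)k\in J_0$ and $uJ_0=0$, we get $(p\circ q)\,d(u)\,k=0$. By (6), every product of three elements of $J_0$ is a linear combination of elements $p\circ q$ with $p,q\in J_0$, so $J_0^3\,d(u)\,k=0$.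

## 9. Commutators lie in $L$, and $d(L)\subseteq L$

It remains to show that $A/L$ is commutative and that $L$ is $d$-invariant. Fix $a_0$ with $d(a_0)\notin Q$.

The difficulty is this. Let $v=d(a)\notin Q$ and $Dy=[a,y]$. By (4),
$$D^2y\,v=0\qquad\text{for all }y .\tag{10}$$
Cancellation would give $D^2y\in L$ if we knew $D^2y\,z\,v\in L$ for *all* $z$, that is, if we could cancel the ideal $AvA$. Identity (10) is only the case $z=1$. The next three steps supply the other $z$. Note that $AvA\not\subseteq Q$, since it contains $v$.

**Step 1: $D^3y\in L$ if $d(a)\notin Q$.** Here we use only that $D$ is a derivation. Replace $y$ by $yz$ in (10): since $D^2(yz)=D^2y\,z+2Dy\,Dz+y\,D^2z$ and $D^2z\,v=0$,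
$$D^2y\,z\,v=-2\,Dy\,Dz\,v .\tag{11}$$
With $Dz$ in place of $z$ in (11): $D^2y\,Dz\,v=-2\,Dy\,D^2z\,v=0$. With $Dy$ in place of $y$ in (11): $D^3y\,z\,v=-2\,D^2y\,Dz\,v=0$. So $D^3y\cdot AvA=0$, and cancellation of $AvA$ gives $D^3y\in L$.

**Step 2: $D^2y\in L$ if $d(a)\notin Q$.** To lower the exponent we bring in a second element $b$. Replace $x$ by $a+tb$ in (4) and take the coefficient of $t$:
$$\big([a,[b,y]]+[b,[a,y]]\big)v+[a,[a,y]]\,d(b)=0 .$$
Put $Dy$ for $y$. Then $[a,[b,Dy]]=D[b,Dy]=[Db,Dy]+[b,D^2y]$ and $[b,[a,Dy]]=[b,D^2y]$, so
$$D^3y\,d(b)=-[Db,Dy]v-2[b,D^2y]v .$$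
By (11), used for $(b,y)$ and for $(y,b)$, we have $[Db,Dy]v=-\tfrac12D^2b\,y\,v+\tfrac12D^2y\,b\,v$. By (10), $[b,D^2y]v=b\,D^2y\,v-D^2y\,b\,v=-D^2y\,b\,v$. Hence
$$D^3y\,d(b)=\tfrac12\,D^2b\,y\,v+\tfrac32\,D^2y\,b\,v .$$
The left side lies in $L$ by Step 1. So for all $b,y$
$$D^2b\,y\,v+3\,D^2y\,b\,v\in L,\qquad\text{and, interchanging }b\text{ and }y,\qquad D^2y\,b\,v+3\,D^2b\,y\,v\in L .$$
Three times the first element minus the second is $8\,D^2y\,b\,v\in L$. As $b$ is arbitrary and $L$ is a right ideal, $D^2y\cdot AvA\subseteq L$. Cancellation of $AvA$ gives $D^2y\in L$.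

**Step 3: $[a,[a,y]]\in L$ for all $a,y\in A$.** This removes the condition on $a$. For all but at most one $t\in\mathbb C$ we have $d(a+ta_0)=d(a)+t\,d(a_0)\notin Q$: if two values of $t$ gave elements of $Q$, their difference would put $d(a_0)$ into $Q$. For all other $t$, Step 2 gives $[a+ta_0,[a+ta_0,y]]\in L$. This is a polynomial in $t$ of degree at most $2$ with coefficients in $A$. It lies in the subspace $L$ for at least three values of $t$, so its coefficients lie in $L$ (invert a Vandermonde matrix). The constant term is $[a,[a,y]]$.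

**Step 4: $[A,[A,A]]\subseteq L$.** Now linearization and the Jacobi identity are enough. Put $f(x,y,z)=[x,[y,z]]$ and compute modulo $L$. Linearizing Step 3 gives $f(x,y,z)\equiv-f(y,x,z)$, and clearly $f(x,y,z)=-f(x,z,y)$. So $f$ changes sign under transpositions modulo $L$ and is invariant under cyclic permutations. The Jacobi identity gives
$$0=f(x,y,z)+f(y,z,x)+f(z,x,y)\equiv3f(x,y,z).$$

**Step 5: $[A,A]\subseteq L$.** Here the weak invariance (9) enters: we know an element of $L$ whose image under $d$ contains $Dy$. First let $d(a)\notin Q$, with $v=d(a)$ and $D=[a,\cdot\,]$. Then $u=D^2y\in L$, and $d(u)=-6\,Dy\,v$ by (5). So (9) gives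
$$J_0^3\,Dy\,v\,J_0=0 .$$
By Step 4, $Dy$ commutes with every element of $A$ modulo $L$. Hence for $p\in J_0^3$ and $k\in J_0$ we have $Dy\,p\,v\,k=p\,Dy\,v\,k+[Dy,p]\,vk\in L$, so $Dy\cdot J_0^3vJ_0\subseteq L$. The set $J_0^3vJ_0$ is a two-sided ideal, and it is not contained in $Q$: for $j\in J_0\setminus Q$ the element $j^3vj$ is outside $Q$. Cancellation gives $Dy\in L$. If $d(a)\in Q$, then $d(a+a_0)\notin Q$, and $[a,y]=[a+a_0,y]-[a_0,y]\in L$.

**Step 6: $d(L)\subseteq L$.** This is the last property required of $L$. Let $u\in L$. By (9), $J_0^3\,d(u)\,J_0=0$. By Step 5, $A/L$ is commutative, so for $p\in J_0^3$, $k\in J_0$ we have $d(u)\,p\,k\equiv p\,d(u)\,k=0$ modulo $L$. Thus $d(u)J_0^4\subseteq L$. Since $J_0\not\subseteq Q$ and $Q$ is completely prime, $J_0^4\not\subseteq Q$. Cancellation of $J_0^4$ gives $d(u)\in L$.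

**Step 7: proof of Theorem 1.** We now carry out the plan of Section 5 with $I=L$. It is a closed two-sided ideal, $L\subseteq Q\subseteq M$, $A/L$ is a commutative Banach algebra, and $d$ induces a derivation on it by (1). By Thomas' theorem that derivation maps into $\operatorname{rad}(A/L)\subseteq M/L$. So $\varphi\circ d=0$, contrary to $\delta\ne0$.

Both cases, $S\subseteq Q$ and $S\not\subseteq Q$, are impossible. Hence $\varphi\circ d=0$ for every character $\varphi$. Together with Section 4, $d(A)$ lies in every primitive ideal of $A$, that is, $d(A)\subseteq\operatorname{rad}(A)$. $\blacksquare$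

## 10. Real scalars, $n$-th powers, and sharpness

**Theorem 2.**

1. *Theorem 1 holds for real Banach algebras and real-linear $d$.*
2. *If $A$ is a unital real or complex Banach algebra and a linear $d$ satisfies $d(x^n)=n\,x^{n-1}d(x)$ for all $x$ and one fixed $n\ge2$, then $d(A)\subseteq\operatorname{rad}(A)$.*
3. *In all these cases, $d$ leaves every primitive ideal invariant and induces $0$ on $A/\operatorname{rad}(A)$. If $A$ is semisimple, then $d=0$.*
4. *(Algebraic part.) Let $A$ be any unital complex algebra, $X$ a simple left $A$-module with $\operatorname{End}_A(X)=\mathbb C$ and $\dim X\ge2$. Then every linear $\varepsilon:A\to X$ with $\varepsilon(x^2)=2x\,\varepsilon(x)$ is zero. For $\dim X=1$ this fails.*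
5. *(Sharpness.) Equality $d(A)=\operatorname{rad}(A)\ne0$ can occur. The hypothesis cannot be weakened to $d(x^2)-2x\,d(x)\in\operatorname{rad}(A)$ for all $x$.*

**Proof of part 1.** We pass to the complexification $A_{\mathbb C}$, a complex Banach algebra in a suitable norm, and come back. Let $d_{\mathbb C}(x+iy)=dx+i\,dy$. The polarized rule $d(xy+yx)=2x\,dy+2y\,dx$ gives
$$d_{\mathbb C}\big((x+iy)^2\big)=d(x^2)-d(y^2)+i\,d(x\circ y)=2x\,dx-2y\,dy+2i(x\,dy+y\,dx)=2(x+iy)(dx+i\,dy).$$
By Theorem 1, $d(A)\subseteq I:=A\cap\operatorname{rad}(A_{\mathbb C})$, a two-sided ideal of $A$. Each $a\in I$ has a quasi-inverse $b\in A_{\mathbb C}$, that is, $a+b-ab=0=a+b-ba$. Conjugation $x+iy\mapsto x-iy$ is a real-linear multiplicative map fixing $a$, so it carries $b$ to a quasi-inverse of $a$. As the quasi-inverse is unique, $b$ is fixed by conjugation, and $b\in A$. So $I$ is an ideal of $A$ that consists of quasi-invertible elements of $A$, and $I\subseteq\operatorname{rad}(A)$.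

**Proof of part 2.** We recover the square rule by shifting $x$ by scalars. From $d(1)=n\,d(1)$ we get $d(1)=0$. For $t\in\mathbb R$,
$$d\big((x+t1)^n\big)=n(x+t1)^{n-1}d(x).$$
Both sides are polynomials in $t$. Comparing the coefficients of $t^{n-2}$ gives $\binom n2d(x^2)=n(n-1)\,x\,d(x)$, that is, $d(x^2)=2x\,d(x)$. Apply Theorem 1 or part 1.

**Proof of part 3.** For a primitive ideal $P$ we have $d(P)\subseteq d(A)\subseteq\operatorname{rad}(A)\subseteq P$. Since $d(A)\subseteq\operatorname{rad}(A)$, $d$ leaves $\operatorname{rad}(A)$ invariant, and the induced map on $A/\operatorname{rad}(A)$ is $0$. If $\operatorname{rad}(A)=0$, then $d=0$.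

**Proof of part 4.** The first statement is Proposition 3. For $\dim X=1$ let $A=\mathbb C[x]$ act on $X=\mathbb C$ by $p\cdot\lambda=p(0)\lambda$, and let $\varepsilon(p)=p'(0)$. Then $\varepsilon(p^2)=2p(0)p'(0)=2p\cdot\varepsilon(p)$, and $\varepsilon(x)=1\neq0$.

**Proof of part 5.** Both statements were checked in Example 3: there $d(\alpha+\beta x)=\beta x$ has $d(A)=\operatorname{rad}(A)\ne0$. The map $g(\alpha+\beta x)=\beta1$ satisfies $g(y^2)-2y\,g(y)\in\operatorname{rad}(A)$ for all $y\in A$, but $g(x)=1\notin\operatorname{rad}(A)$. $\blacksquare$
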